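
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Soluble sets of sublocales are exactly soluble}


\begin{abstract}
A set $\Sigma$ of sublocales of a locale $X$ is \emph{soluble} if there is a universal locale map $X[\Sigma]\to X$ along which every member of $\Sigma$ pulls back to a closed sublocale. It is \emph{exactly soluble} if this universal map is given by the obvious candidate $X\langle\Sigma\rangle$, whose frame is generated inside the frame of nuclei on $\mathcal O(X)$ by the closed nuclei and the nuclei of the members of $\Sigma$. We prove that every soluble set is exactly soluble. The main step, valid for every $\Sigma$, determines which further sublocales are forced to be closed once the members of $\Sigma$ are. It uses a test locale made by cutting in two the locale $X_d$, whose frame is the frame of all nuclei on $\mathcal O(X)$, and gluing the pieces in the opposite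 order. As consequences we classify the sets $\Sigma$ that already contain every sublocale forced to be closed, and the soluble ones among them, and we show that a finite set of sublocales is soluble if and only if all its members are complemented.
\end{abstract}

\section{The question and the answer}

\subsection*{Making sublocales closed}

Let $X$ be a topological space and $\Sigma$ a family of subsets of $X$. There is a coarsest topology that refines the given one and makes every member of $\Sigma$ closed: add the complements of the members of $\Sigma$ to the open sets and generate. The identity map from the refined space to $X$ is universal. A continuous map $g\colon Y\to X$ factors through it if and only if $g^{-1}(S)$ is closed for all $S\in\Sigma$, and then uniquely.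

For locales we ask for the same, with subsets replaced by sublocales and preimages by pullbacks. Let $X$ be a locale with frame $L=\mathcal O(X)$, let $\mathrm{Sub}(X)$ be its lattice of sublocales, and let $NL$ be the frame of nuclei on $L$, ordered pointwise. Write $j_S$ for the nucleus of a sublocale $S$. Then $S\le T$ if and only if $j_S\ge j_T$, so that $NL$ is the opposite of $\mathrm{Sub}(X)$. For a locale map $g\colon Y\to X$ we write $g^\sharp\colon\mathcal O(X)\to\mathcal O(Y)$ for its frame map and $g^*(S)$ for the pullback of $S$ along $g$. We call $g$ \emph{$\Sigma$-closing} if $g^*(S)$ is closed in $Y$ for every $S\in\Sigma$.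

\begin{definition}
A set $\Sigma$ of sublocales of $X$ is \emph{soluble} if there is a universal $\Sigma$-closing map $d_\Sigma\colon X[\Sigma]\to X$: the map $d_\Sigma$ is $\Sigma$-closing, and every $\Sigma$-closing map $g\colon Y\to X$ factors uniquely through $d_\Sigma$.
\end{definition}

The obvious candidate copies the topological construction, with $NL$ as the place where the new open sets are found. The closed sublocale complementary to the open $a\in L$ has nucleus $c(a)=a\vee(-)$, and $c_L\colon L\to NL$, $a\mapsto c(a)$, is an injective frame homomorphism. Put $J_\Sigma=\{j_S:S\in\Sigma\}$ and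
\[
M_\Sigma=\text{the subframe of }NL\text{ generated by }c(L)\cup J_\Sigma ,\qquad \mathcal O(X\langle\Sigma\rangle)=M_\Sigma .
\]
Let $X_d$ be the locale with $\mathcal O(X_d)=NL$. The frame maps $L\to M_\Sigma\subseteq NL$ give locale maps
\[
X_d\longrightarrow X\langle\Sigma\rangle\xrightarrow{\;p\;}X ,
\]
whose composite is $\delta\colon X_d\to X$, with $\delta^\sharp=c_L$. We call $\Sigma$ \emph{exactly soluble} if $p\colon X\langle\Sigma\rangle\to X$ has the universal property of $X[\Sigma]$.

The following facts are recorded in \cite{TP}.
\begin{enumerate}
\item[(F1)] For a set $\Sigma$ of sublocales of $X$ the following are equivalent: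
 (i) $\Sigma$ is exactly soluble;
 (ii) $p\colon X\langle\Sigma\rangle\to X$ is a monomorphism of locales;
 (iii) $X_d\to X\langle\Sigma\rangle$ is a pullback-stable epimorphism of locales;
 (iv) $X_d\to X\langle\Sigma\rangle$ is a hereditary epimorphism, that is, it remains epic under pullback along sublocale inclusions;
 (v) every member of $\Sigma$ pulls back to a closed sublocale of $X\langle\Sigma\rangle$;
 (vi) every closed sublocale of $X\langle\Sigma\rangle$ is the pullback of some sublocale of $X$.
\item[(F2)] A singleton $\{S\}$ is exactly soluble if and only if $S$ is complemented in $\mathrm{Sub}(X)$.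
\item[(F3)] If $X$ is spatial, then $\{S\}$ is soluble if and only if $S$ is complemented. Hence for spatial $X$ and singleton $\Sigma$, soluble implies exactly soluble.
\end{enumerate}

Condition (v) shows what can go wrong in the passage from spaces to locales. Although we have added to $\mathcal O(X)$ an open named $j_S$, the sublocale $S$ may fail to pull back to the closed complement of this open. By (F1) and (F2) this happens for every non-complemented $S$ with $\Sigma=\{S\}$, for instance for $\mathbb Q$ in $\mathbb R$ (Example~\ref{ex:Q}).

Suppose then that $X\langle\Sigma\rangle$ is too coarse for the members of $\Sigma$ to become closed in it. One may add further nuclei to the frame $M_\Sigma$, and in the end this helps: over $X_d$ every sublocale of $X$ becomes closed (Lemma~\ref{lem:mono}). So one might guess that, between the extremes $M_\Sigma$ and $NL$, there is sometimes a universal solution whose frame is strictly larger than $M_\Sigma$. Whether this can happen is stated in \cite{TP} as an open question, settled there only in the case of (F3). We show that it never happens.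

\begin{theorem}\label{thm:A}
For every locale $X$, every soluble set $\Sigma$ of sublocales of $X$ is exactly soluble. Hence there are no $X$ and $\Sigma$ such that $X[\Sigma]$ exists but does not coincide with $X\langle\Sigma\rangle$.
\end{theorem}

Thus solubility is equivalent to each of the conditions (i)--(vi) of (F1), for every locale and every $\Sigma$. The theorem follows from a statement about arbitrary $\Sigma$: no closedness condition follows from those in $\Sigma$ except the ones visible in $M_\Sigma$.

\begin{theorem}\label{thm:B}
Let $\Sigma$ be any set of sublocales of $X$, soluble or not, and let $T$ be a sublocale of $X$. The following are equivalent: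
\begin{enumerate}
\item[\textup{(1)}] every $\Sigma$-closing map $g\colon Y\to X$ has $g^*(T)$ closed;
\item[\textup{(2)}] every $\Sigma$-closing map $g\colon Y\to X$ that is both monic and epic in the category of locales has $g^*(T)$ closed;
\item[\textup{(3)}] $j_T\in M_\Sigma$.
\end{enumerate}
\end{theorem}

To prove Theorem~\ref{thm:B} one needs, for each $T$ with $j_T\notin M_\Sigma$, a monic and epic map that closes all of $\Sigma$ but not $T$. The map $p$ is not available, since it may fail to close $\Sigma$. The map $\delta$ closes $\Sigma$, but also closes $T$. The test locale is built from $X_d$: cut it along the open $j_T$ into an open and a closed part, and glue the two parts together the other way round, with a seam prescribed by $M_\Sigma$. Section~\ref{sec:glue} does this first with points and then in general. Section~\ref{sec:proofs} proves the two theorems, and Section~\ref{sec:cons} gives consequences.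

\section{Preliminaries on sublocales}\label{sec:prelim}

\subsection*{Standard facts}

For $u\in\mathcal O(Y)$ the open sublocale $u$ has frame $\downarrow u$, with frame map $v\mapsto v\wedge u$. Its closed complement $Y\setminus u$ has frame $\uparrow u$, frame map $v\mapsto v\vee u$, and nucleus $c(u)$. Sublocales correspond to surjective frame maps. A map $f\colon W\to Y$ factors through a sublocale $S$ of $Y$ if and only if $f^*(S)=W$. A locale map is monic if and only if its frame map is epic in frames; it is epic as soon as its frame map is injective. We use the following facts (Isbell; Johnstone \cite[II.2]{Johnstone}; Picado--Pultr \cite{PP}).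

\begin{enumerate}
\item[(a)] Pullback of sublocales along $g\colon Y\to X$ is a frame homomorphism $N(g)\colon N\mathcal O(X)\to N\mathcal O(Y)$, functorial in $g$, with $N(g)(c(a))=c(g^\sharp a)$. So $g^*$ preserves all meets and finite joins of sublocales, and $g^*(X\setminus a)=Y\setminus g^\sharp(a)$. The map $c_{\mathcal O(Y)}\colon\mathcal O(Y)\to N\mathcal O(Y)$ is an injective frame homomorphism.
\item[(b)] In $NL$ the nucleus $c(a)$ has a complement $o(a)$, and $j=\bigvee_{a\in L}c(j(a))\wedge o(a)$ for every $j\in NL$. A frame map preserves complements, so frame maps out of $NL$ that agree on the closed nuclei are equal. That is, $c_L$ is epic in frames and $\delta\colon X_d\to X$ is monic.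
\item[(c)] If $A,B$ are complementary sublocales of $Y$, and $Q,Q'$ are sublocales of $Y$ with the same pullbacks to $A$ and to $B$, then $Q=Q'$. For the pullback of $Q$ to $A$ is $Q\wedge A$, and $\mathrm{Sub}(Y)$ is distributive, so $Q=(Q\wedge A)\vee(Q\wedge B)$, and likewise for $Q'$.
\end{enumerate}

\subsection*{Monomorphisms below $X_d$}

The next lemma is used three times: for $X_d$ itself, for $X\langle\Sigma\rangle$ when $p$ is monic, and for $X[\Sigma]$.

\begin{lemma}\label{lem:mono}
Let $d\colon X'\to X$ be a monomorphism of locales and let $q\colon X_d\to X'$ satisfy $dq=\delta$. For $z\in\mathcal O(X')$ let $T_z$ be the sublocale of $X$ with nucleus $q^\sharp(z)\in NL$. Then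
\[
d^*(T_z)=X'\setminus z ,
\]
and $q^\sharp\colon\mathcal O(X')\to NL$ is injective. In particular, for every sublocale $T$ of $X$,
\[
\delta^*(T)=X_d\setminus j_T ,
\]
where $j_T$ is regarded as an open of $X_d$, and $\delta^*$ is injective on sublocales.
\end{lemma}

\begin{proof}
The first claim says that the frame maps $N(d)\circ q^\sharp$ and $c_{\mathcal O(X')}$ from $\mathcal O(X')$ to $N\mathcal O(X')$ coincide. By (a),
\[
N(d)\,q^\sharp d^\sharp=N(d)\,\delta^\sharp=N(d)\,c_L=c_{\mathcal O(X')}\,d^\sharp ,
\]
and $d^\sharp$ is epic because $d$ is monic. So they do coincide. Since $c_{\mathcal O(X')}=N(d)\circ q^\sharp$ is injective, so is $q^\sharp$. The last statements are the case $X'=X_d$, $d=\delta$, $q=\mathrm{id}$, which is allowed by (b); injectivity of $\delta^*$ is that of $c_{NL}$.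
\end{proof}

\subsection*{What always holds for $X\langle\Sigma\rangle$}

Existence of factorizations through $p$ is never the problem.

\begin{proposition}\label{prop:factor}
Let $\Sigma$ be any set of sublocales of $X$.
\begin{enumerate}
\item[\textup{(i)}] If $g\colon Y\to X$ is $\Sigma$-closing, then $g^*(T)$ is closed for every $T$ with $j_T\in M_\Sigma$, and $g$ factors through $p\colon X\langle\Sigma\rangle\to X$.
\item[\textup{(ii)}] $\Sigma$ is exactly soluble if and only if $p$ is monic. In that case $p^*(T)=X\langle\Sigma\rangle\setminus j_T$ whenever $j_T\in M_\Sigma$.
\end{enumerate}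
\end{proposition}

\begin{proof}
(i) The set $\{j\in NL: N(g)(j)\in c(\mathcal O(Y))\}$ is the inverse image of a subframe under a frame map, hence a subframe. It contains $c(L)$ by (a), and $J_\Sigma$ because $g$ is $\Sigma$-closing. So it contains $M_\Sigma$, which is the first statement. As $c_{\mathcal O(Y)}$ is injective, there is a frame map $k\colon M_\Sigma\to\mathcal O(Y)$ with $c(k(j))=N(g)(j)$. From $c(k(c(a)))=N(g)(c(a))=c(g^\sharp a)$ we get $k\,p^\sharp=g^\sharp$, so $g$ factors through $p$.

(ii) A universal $\Sigma$-closing map $d$ is monic: if $df_1=df_2$, this common map is $\Sigma$-closing, because pullbacks of closed sublocales are closed, so $f_1=f_2$ by uniqueness of factorizations. Conversely, let $p$ be monic. Lemma~\ref{lem:mono}, applied to $p$ and the canonical map $X_d\to X\langle\Sigma\rangle$, whose frame map is the inclusion $M_\Sigma\subseteq NL$, gives $p^*(T)=X\langle\Sigma\rangle\setminus j_T$ for $j_T\in M_\Sigma$. Hence $p$ is $\Sigma$-closing. Every $\Sigma$-closing map factors through $p$ by (i), and uniquely because $p$ is monic.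
\end{proof}

\section{Gluing in the opposite order}\label{sec:glue}

\subsection*{The construction with points}

Let $Z$ be a set, viewed as a discrete space, let $H$ be a topology on $Z$, and let $T\subseteq Z$ be a subset that is not $H$-closed. Put $m=Z\setminus T$. We look for a topology on $Z$ that contains $H$ and is discrete on each of the pieces $T$ and $m$, but still does not make $T$ closed. Declare
\begin{equation}\label{eq:points}
U\text{ open}\iff\text{for each }a\in U\cap m\text{ there is }V\in H\text{ with }a\in V\text{ and }V\cap T\subseteq U .
\end{equation}
This is a topology containing $H$. The points of $T$ are isolated. For $a\in m$ the set $\{a\}\cup T$ is open, so $m$ is a discrete closed subspace. All that remains of $H$ is how $T$ accumulates at points of $m$. The set $T$ is open, and it is closed if and only if each $a\in m$ has an $H$-open neighborhood disjoint from $T$, that is, if and only if $T$ is $H$-closed. Since it is not, $T$ is not closed in the new topology either.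

\begin{example}\label{ex:points}
Let $Z=\{0,1,2,\dots\}\cup\{\infty\}$, and let $R_i$ be the set of natural numbers congruent to $i$ modulo $3$. Start with the usual topology of a convergent sequence and make $R_0$ closed. The resulting topology $H$ consists of all $U$ such that $\infty\notin U$ or $U$ contains all but finitely many elements of $R_1\cup R_2$. The set $T=R_1$ is not $H$-closed. In the topology \eqref{eq:points} a set $U$ is open if and only if $\infty\notin U$ or $U$ contains all but finitely many elements of $R_1$: each natural number $n\in m$ imposes no condition, since $\{n\}\in H$. Here $R_0$ is closed, as it was for $H$. Also $R_2$ has become closed; it played no part in testing $T=R_1$. But $R_1$ is still not closed. So the identity map from this space to the usual convergent sequence pulls $R_0$ back to a closed set, and $R_1$ to a set that is not closed.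
\end{example}

For spaces this detour is unnecessary, since $(Z,H)$ is itself a test space. For locales the analogue of $(Z,H)$ is $X\langle\Sigma\rangle$, where the members of $\Sigma$ need not become closed. The analogue of the discrete space $Z$ is $X_d$, where all sublocales of $X$ do become closed. A space like \eqref{eq:points} consists of two pieces of $Z$, on each of which nothing can go wrong, and a seam between them.

To pass to frames, encode $U\subseteq Z$ by the pair $(x,y)=(U\cap m,\,U\cup m)$, with $x\subseteq m\subseteq y$. Since $V\cap T\subseteq U$ means $V\subseteq U\cup m$, condition \eqref{eq:points} says that $x$ is contained in the $H$-interior of $y$.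

\subsection*{The general construction}

\begin{lemma}\label{lem:glue}
Let $Z$ be a locale, $H\subseteq\mathcal O(Z)$ a subframe, and $m\in\mathcal O(Z)$. For $y\in{\uparrow m}$ put $r(y)=\bigvee\{h\in H:h\le y\}\in H$, and let
\[
P=\{(x,y)\in{\downarrow m}\times{\uparrow m}\;:\;x\le r(y)\}.
\]
\begin{enumerate}
\item[\textup{(1)}] $P$ is a subframe of ${\downarrow m}\times{\uparrow m}$. Let $Y$ be the locale with $\mathcal O(Y)=P$.
\item[\textup{(2)}] The projections $P\to{\downarrow m}$ and $P\to{\uparrow m}$ are surjective. They exhibit the open sublocale $m$ of $Z$ as a closed sublocale $A$ of $Y$, and the closed sublocale $Z\setminus m$ of $Z$ as an open sublocale $B$ of $Y$, with $A$ and $B$ complementary in $\mathrm{Sub}(Y)$.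
\item[\textup{(3)}] $\psi(h)=(h\wedge m,\,h\vee m)$ defines a frame homomorphism $\psi\colon H\to P$.
\item[\textup{(4)}] $(m,m)\in P$ if and only if $m\in H$; and this holds if and only if $B$ is closed in $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The map $r$ is monotone, and $r(1)=1$ because $1\in H$. Also $r(y_1\wedge y_2)=r(y_1)\wedge r(y_2)$: the inequality $\le$ is monotonicity, and $\ge$ holds because $r(y_1)\wedge r(y_2)$ lies in $H$ and is below $y_1\wedge y_2$. So $P$ contains the top element $(m,1)$ and is closed under binary meets. If $x_i\le r(y_i)$ for all $i$ in a nonempty index set, then $\bigvee_i x_i\le r(\bigvee_i y_i)$ by monotonicity. The empty join in ${\downarrow m}\times{\uparrow m}$ is $(0,m)$, and it lies in $P$.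

(2) For $x\le m$ we have $(x,1)\in P$, since $r(1)=1$. For $y\ge m$ we have $(0,y)\in P$. This gives surjectivity. Let $e=(0,1)\in P$. For $u=(x,y)\in P$ we have $u\vee e=(x,1)$ and $u\wedge e=(0,y)$. So the first projection identifies two elements if and only if their joins with $e$ agree, which makes it the closed sublocale $Y\setminus e$. The second identifies two elements if and only if their meets with $e$ agree, which makes it the open sublocale $e$.

(3) $\psi(h)\in P$, since $h\in H$ and $h\le h\vee m$ give $h\wedge m\le h\le r(h\vee m)$. It is a frame map because $h\mapsto h\wedge m$ and $h\mapsto h\vee m$ are frame maps $\mathcal O(Z)\to{\downarrow m}$ and $\mathcal O(Z)\to{\uparrow m}$, restricted to $H$.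

(4) We have $(m,m)\in P$ if and only if $m\le r(m)$. As always $r(m)\le m$ and $r(m)\in H$, this inequality implies $m=r(m)\in H$; and if $m\in H$, then $r(m)=m$. Next, $B$ is the open sublocale $e=(0,1)$, so $B$ is closed if and only if $e$ has a complement in $P$. A complement $(x,y)$ of $e$ satisfies $(0,y)=(0,1)\wedge(x,y)=(0,m)$ and $(x,1)=(0,1)\vee(x,y)=(m,1)$, so it can only be $(m,m)$; and $(m,m)$ is indeed a complement of $e$ in ${\downarrow m}\times{\uparrow m}$.
\end{proof}

\begin{remark}
The frame $P$ is as small as it can be. Let $P'$ be any subframe of ${\downarrow m}\times{\uparrow m}$ that contains $e=(0,1)$ and $\psi(H)$ and projects onto both factors. Joining or meeting its elements with $e$ shows that $(x,1),(0,y)\in P'$ for all $x\le m$ and $y\ge m$. If $x\le r(y)$, then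
\[
(x,y)=\bigl((x,1)\wedge\psi(r(y))\bigr)\vee(0,y)\in P',
\]
because $(x,1)\wedge\psi(r(y))=(x,\,r(y)\vee m)$ and $r(y)\vee m\le y$. So $P\subseteq P'$: the frame $P$ has just enough opens for the two pieces and for $H$. This is what we want, since an additional open could only make it easier for $B$ to be closed. (In other words, $Y$ is the Artin gluing of the open piece $B$ and the closed piece $A$ along the finite-meet-preserving map $y\mapsto m\wedge r(y)$.)
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\subsection*{Which closedness conditions follow from $\Sigma$}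

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(3)$\Rightarrow$(1) is Proposition~\ref{prop:factor}(i), and (1)$\Rightarrow$(2) is trivial.

(2)$\Rightarrow$(3). By Lemma~\ref{lem:mono}, $T$ becomes over $X_d$ the closed sublocale complementary to the open $j_T$. We cut $X_d$ there. Apply Lemma~\ref{lem:glue} with
\[
Z=X_d,\qquad H=M_\Sigma,\qquad m=j_T ,
\]
and let $g\colon Y\to X$ be given by $g^\sharp=\psi\circ c_L$, which makes sense because $c(L)\subseteq M_\Sigma=H$. We show that $g$ is $\Sigma$-closing, monic and epic, and that $g^*(T)$ is the open piece $B$. Then (2) says that $B$ is closed, and Lemma~\ref{lem:glue}(4) gives $j_T=m\in M_\Sigma$.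

\emph{Restrictions to the pieces.} The restriction of $g$ to $A$ has frame map $a\mapsto c(a)\wedge m$, so it is the inclusion of the open sublocale $m$ of $X_d$ followed by $\delta$. Likewise the restriction of $g$ to $B$ has frame map $a\mapsto c(a)\vee m$, so it is the inclusion of $X_d\setminus m$ followed by $\delta$. Since $\delta^*(S)=X_d\setminus j_S$ for \emph{every} sublocale $S$ of $X$, we obtain:
\begin{equation}\label{eq:restrict}
\begin{aligned}
&g^*(S)\text{ restricts on }A\text{ to the closed complement of }j_S\wedge m\in{\downarrow m},\\
&\text{and on }B\text{ to the closed complement of }j_S\vee m\in{\uparrow m}.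
\end{aligned}
\end{equation}

\emph{$g$ is $\Sigma$-closing.} By \eqref{eq:restrict}, $g^*(S)$ is closed on each piece; what has to be seen is that the two closed parts fit together across the seam. If $S\in\Sigma$, then $j_S\in H$, so $\psi(j_S)=(j_S\wedge m,\,j_S\vee m)$ is an open of $Y$. By \eqref{eq:restrict} the closed sublocale $Y\setminus\psi(j_S)$ has the same restrictions to $A$ and to $B$ as $g^*(S)$. So they are equal by (c).

\emph{$g^*(T)=B$.} For $S=T$ we have $j_T\wedge m=m$, the top of ${\downarrow m}$, and $j_T\vee m=m$, the bottom of ${\uparrow m}$. By \eqref{eq:restrict}, $g^*(T)$ is empty on $A$ and is all of $B$ on $B$. So $g^*(T)=B$ by (c).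

\emph{$g$ is epic.} If $c(a)\wedge m=c(b)\wedge m$ and $c(a)\vee m=c(b)\vee m$, then $c(a)=c(b)$ by distributivity, and so $a=b$. Hence $g^\sharp$ is injective.

\emph{$g$ is monic.} Let $f_1,f_2\colon W\to Y$ with $gf_1=gf_2$. Since $B=g^*(T)$,
\[
f_1^*(B)=(gf_1)^*(T)=(gf_2)^*(T)=f_2^*(B).
\]
This is an open sublocale of $W$, given by some $w\in\mathcal O(W)$; call it $W_B$. Pullback preserves complements, so the closed complement of $W_B$ is $W_A=f_1^*(A)=f_2^*(A)$. On $W_B$ both $f_1$ and $f_2$ factor through $B$, where $g$ is monic, being a sublocale inclusion followed by the monomorphism $\delta$. So $f_1$ and $f_2$ agree on $W_B$, and in the same way they agree on $W_A$. By distributivity the map $v\mapsto(v\vee w,\,v\wedge w)$ from $\mathcal O(W)$ to $\mathcal O(W_A)\times\mathcal O(W_B)$ is injective, so $W_A\sqcup W_B\to W$ is epic. Hence $f_1=f_2$.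
\end{proof}

The order of gluing matters here. In $X_d$ the piece $m$ is open and the piece $X_d\setminus m$, which is $\delta^*(T)$, is closed. In $Y$ the roles are exchanged, so $T$ becomes open, and the only way for it to be closed too is that $m$ belongs to $H$.

\subsection*{Soluble implies exactly soluble}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\Sigma$ be soluble, with $d=d_\Sigma\colon X[\Sigma]\to X$ and $M'=\mathcal O(X[\Sigma])$. As seen in the proof of Proposition~\ref{prop:factor}(ii), uniqueness of factorizations makes $d$ monic. By Lemma~\ref{lem:mono}, $\delta$ is $\Sigma$-closing, so existence of factorizations gives $q\colon X_d\to X[\Sigma]$ with $dq=\delta$. Now Lemma~\ref{lem:mono} applies to $d$ and $q$: the map $q^\sharp\colon M'\to NL$ is injective, and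
\begin{equation}\label{eq:Tz}
d^*(T_z)=X[\Sigma]\setminus z\qquad(z\in M'),
\end{equation}
where $T_z$ has nucleus $q^\sharp(z)$. We show that the image of $q^\sharp$ is $M_\Sigma$.

\emph{$q^\sharp(M')\subseteq M_\Sigma$.} Let $z\in M'$. Any $\Sigma$-closing map $g$ factors as $g=dh$, so by \eqref{eq:Tz} the sublocale $g^*(T_z)=h^*(X[\Sigma]\setminus z)$ is closed. Hence $q^\sharp(z)=j_{T_z}\in M_\Sigma$ by Theorem~\ref{thm:B}.

\emph{$M_\Sigma\subseteq q^\sharp(M')$.} The image of $q^\sharp$ is a subframe, and it contains $c(L)$ because $q^\sharp d^\sharp=\delta^\sharp=c_L$. If $S\in\Sigma$, then $d^*(S)=X[\Sigma]\setminus k$ for some $k\in M'$. Pulling back along $q$, we get $\delta^*(S)=X_d\setminus q^\sharp(k)$. But $\delta^*(S)=X_d\setminus j_S$ by Lemma~\ref{lem:mono}, so $j_S=q^\sharp(k)$.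

Therefore $q^\sharp$ is an isomorphism from $M'$ onto $M_\Sigma$ with $q^\sharp d^\sharp=c_L$. That is, $X\langle\Sigma\rangle\cong X[\Sigma]$ over $X$, so $p\colon X\langle\Sigma\rangle\to X$ has the universal property.
\end{proof}

\section{Consequences}\label{sec:cons}

\subsection*{Saturated sets and unions}

Call a set $\Sigma$ of sublocales of $X$ \emph{saturated} if it contains every sublocale $T$ such that $g^*(T)$ is closed for all $\Sigma$-closing maps $g$.

\begin{corollary}\label{cor:class}
The assignment $T\mapsto j_T$ identifies the saturated sets of sublocales of $X$ with all the subframes $M$ satisfying $c(L)\subseteq M\subseteq NL$. The saturated soluble sets correspond exactly to those $M$ for which $L\to M$ is an epimorphism of frames.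
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:B}, $\Sigma$ is saturated if and only if $\Sigma=\{T:j_T\in M_\Sigma\}$, that is, if and only if $J_\Sigma=M_\Sigma$. So if $\Sigma$ is saturated, $J_\Sigma$ is a subframe containing $c(L)$. Conversely, if $M$ is such a subframe and $\Sigma=\{T:j_T\in M\}$, then $M_\Sigma=M=J_\Sigma$, so $\Sigma$ is saturated. By Theorem~\ref{thm:A} and Proposition~\ref{prop:factor}(ii), $\Sigma$ is soluble if and only if $X\langle\Sigma\rangle\to X$ is monic, that is, if and only if $L\to M_\Sigma$ is epic.
\end{proof}

\begin{corollary}\label{cor:union}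
Arbitrary unions of soluble sets of sublocales of $X$ are exactly soluble. In particular every set of complemented sublocales is exactly soluble.
\end{corollary}

\begin{proof}
Let $\Sigma_i$ $(i\in I)$ be soluble, and let $R\to X$ be the wide pullback of the maps $d_{\Sigma_i}$, which exists because the category of locales is complete. A map to $X$ is $\bigcup_i\Sigma_i$-closing if and only if it is $\Sigma_i$-closing for each $i$. Since pullbacks of closed sublocales are closed, this holds if and only if it factors, necessarily uniquely, through each $d_{\Sigma_i}$, and hence if and only if it factors, necessarily uniquely, through $R\to X$. In particular $R\to X$ is itself $\bigcup_i\Sigma_i$-closing. Thus $\bigcup_i\Sigma_i$ is soluble, and Theorem~\ref{thm:A} applies. The last statement follows, since $\{S\}$ is exactly soluble for complemented $S$ by (F2).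
\end{proof}

\subsection*{Finite sets}

\begin{corollary}\label{cor:finite}
Let $X$ be any locale and $\Sigma$ a finite set of sublocales of $X$. Then $\Sigma$ is soluble if and only if every member of $\Sigma$ is complemented in $\mathrm{Sub}(X)$. In particular, the hypothesis in \textup{(F3)} that $X$ be spatial can be dropped.
\end{corollary}

\begin{proof}
``If'' is Corollary~\ref{cor:union}. For ``only if'', let $\Sigma=\{S_1,\dots,S_n\}$ be soluble. By Theorem~\ref{thm:A} and Proposition~\ref{prop:factor}(ii), $p\colon X'=X\langle\Sigma\rangle\to X$ is monic and $p^*(S_i)=X'\setminus k_i$ with $k_i=j_{S_i}\in M_\Sigma$. Also $p$ is epic, because $p^\sharp\colon L\to M_\Sigma$ is injective. The idea is to cut $X'$ along all the $k_i$. Since $\mathcal O(X')$ is generated by the $k_i$ and the opens coming from $X$, each piece is a sublocale of $X$, and we then see that these pieces partition $X$.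

For $I\subseteq\{1,\dots,n\}$ let
\[
A_I=\bigwedge_{i\in I}k_i\;\wedge\;\bigwedge_{i\notin I}(X'\setminus k_i)\in\mathrm{Sub}(X'),
\]
where $k_i$ denotes the open sublocale. The $A_I$ are pairwise disjoint. As $\Sigma$ is finite, distributivity of $\mathrm{Sub}(X')$ shows that their join is $\bigwedge_i\bigl(k_i\vee(X'\setminus k_i)\bigr)=X'$.

\emph{The pieces are sublocales of $X$.} The frame $\mathcal O(A_I)$ is a quotient of $M_\Sigma$, which is generated by $c(L)$ and the $k_i$, and each $k_i$ becomes $0$ or $1$ in it. So $L\to\mathcal O(A_I)$ is surjective, and $A_I\to X'\to X$ is the inclusion of a sublocale $B_I$ of $X$. Clearly $p^*(B_I)\ge A_I$.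

\emph{The $B_I$ are pairwise disjoint.} Let $I\ne I'$. The sublocale $W=B_I\wedge B_{I'}$ comes with maps to $A_I$ and to $A_{I'}$ that agree in $X$. Since $p$ is monic, they agree in $X'$. So $W$ maps to $A_I\wedge A_{I'}=\emptyset$, and therefore $W$ is empty.

\emph{The $B_I$ cover $X$.} We have $p^*(\bigvee_IB_I)\ge\bigvee_Ip^*(B_I)\ge\bigvee_IA_I=X'$. So $p$ factors through the sublocale $\bigvee_IB_I$. The frame map of its inclusion into $X$ is surjective, and it is injective because $p^\sharp$ is. Hence $\bigvee_IB_I=X$. There are finitely many $B_I$, and they are pairwise disjoint, so by distributivity every $B_I$, and every join of $B_I$'s, is complemented in $\mathrm{Sub}(X)$.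

\emph{Identification of the $S_i$.} For $J\ne I$ we have $p^*(B_I)\wedge A_J\le p^*(B_I\wedge B_J)=\emptyset$. Since the $A_J$ cover $X'$, it follows that $p^*(B_I)=p^*(B_I)\wedge A_I=A_I$. Put $T_i=\bigvee_{I\not\ni i}B_I$, a complemented sublocale. Since $p^*$ preserves finite joins,
\[
p^*(T_i)=\bigvee_{I\not\ni i}A_I=X'\setminus k_i=p^*(S_i);
\]
the middle equality holds because the $A_I$ cover $X'$, and $A_I$ lies in $X'\setminus k_i$ if $i\notin I$ and in $k_i$ if $i\in I$. As $\delta$ factors through $p$, we get $\delta^*(T_i)=\delta^*(S_i)$, so $S_i=T_i$ by injectivity of $\delta^*$ (Lemma~\ref{lem:mono}).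
\end{proof}

\begin{example}\label{ex:Q}
Finiteness is essential in Corollary~\ref{cor:finite}. Let $X=\mathbb R$ and $\Sigma=\mathrm{Sub}(\mathbb R)$. Then $M_\Sigma=NL$ and $p=\delta$ is monic, so $\Sigma$ is soluble with $X[\Sigma]=X_d$ by Proposition~\ref{prop:factor}(ii). But the sublocale $\mathbb Q\in\Sigma$ given by the subspace of rational numbers is not complemented.

To see this, suppose that $C$ is a complement of $\mathbb Q$, and let $x$ be an irrational number. The point $x$, as a sublocale, has frame $\{0,1\}$ and so is an atom of $\mathrm{Sub}(\mathbb R)$. It is not contained in $\mathbb Q$, since the opens $\mathbb R$ and $\mathbb R\setminus\{x\}$ agree on $\mathbb Q$ but not at $x$. So $x\wedge\mathbb Q=\emptyset$, and from $x=(x\wedge\mathbb Q)\vee(x\wedge C)$ we get $x\le C$. Thus $C$ contains every irrational point, and therefore $C$ is dense; and so is $\mathbb Q$.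

By a theorem of Isbell two dense sublocales have dense, hence in our case nonempty, intersection, which is a contradiction. The argument is short. Write $\neg a$ for the pseudocomplement of an open $a$. If $S$ is dense, that is, $j_S(0)=0$, then $j_S(a)\wedge\neg a\le j_S(a)\wedge j_S(\neg a)=j_S(a\wedge\neg a)=j_S(0)=0$, so $j_S(a)\le\neg\neg a$. Hence every dense sublocale contains the one with nucleus $\neg\neg$, which is itself dense.
\end{example}

\subsection*{The gluing lemma as a criterion for sublocale inclusions}

Lemma~\ref{lem:glue} does not depend on $\Sigma$ or $X_d$. Applied to an arbitrary monomorphism, it gives the following.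

\begin{proposition}\label{prop:general}
A monomorphism $d\colon X'\to X$ of locales is a sublocale inclusion if and only if the following holds for every locale map $g\colon Y\to X$ and every open sublocale $U$ of $Y$ with closed complement $C$: if $g|_U$ and $g|_C$ factor through $d$, then so does $g$.
\end{proposition}

\begin{proof}
If $d$ is a sublocale inclusion and $g|_U$, $g|_C$ factor through $d$, then $g^*(X')\ge U\vee C=Y$, so $g$ factors through $d$.

Conversely, assume the condition. Let $m\in\mathcal O(X')$, apply Lemma~\ref{lem:glue} with $Z=X'$ and $H=d^\sharp(\mathcal O(X))$, and let $g\colon Y\to X$ have $g^\sharp=\psi d^\sharp$. The restriction of $g$ to the closed piece $A$ has frame map $a\mapsto d^\sharp(a)\wedge m$, so it is the inclusion of the open sublocale $m$ of $X'$ followed by $d$. Likewise the restriction of $g$ to the open piece $B$ is the inclusion of $X'\setminus m$ followed by $d$. By assumption, with $U=B$ and $C=A$, we have $g=dh$ for some $h\colon Y\to X'$. Since $d$ is monic, $h$ restricts on $A$ and on $B$ to these two inclusions. That is, $h^\sharp(z)=(z\wedge m,\,z\vee m)$ for all $z\in\mathcal O(X')$. In particular $(m,m)=h^\sharp(m)\in P$,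 so $m\in d^\sharp(\mathcal O(X))$ by Lemma~\ref{lem:glue}(4). Hence $d^\sharp$ is surjective.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Johnstone} Johnstone, \emph{Stone Spaces}.
\bibitem{PP} Picado and Pultr, \emph{Frames and Locales}.
\bibitem{TP} \emph{Topology Proceedings}, \texttt{http://topology.nipissingu.ca/tp/reprints/v29/tp29211.pdf}.
\end{thebibliography}

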